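# Instability of bubbling radial solutions of the focusing quintic wave equation in $\mathbb R^3$

## 1. Pushing the ground state

All functions are real valued, and a radial function of $x\in\mathbb R^3$ is written as a function of $r=|x|$. Let $\mathcal H$ be the space of radial data in $\dot H^1\times L^2(\mathbb R^3)$ with the $\dot H^1\times L^2$ topology. For data in $\mathcal H$ we study
$$\partial_t^2u-\Delta u=u^5,\qquad (u,\partial_tu)|_{t=0}=(u_0,u_1),\tag{NLW}$$
and $T_+\in(0,\infty]$ denotes the maximal forward time of existence.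

Start with one solution that can be written down: $W(r)=(1+r^2/3)^{-1/2}$. Here $W'=-\frac r3(1+\frac{r^2}3)^{-3/2}$, so
$$(r^2W')'=-r^2\Big(1+\frac{r^2}3\Big)^{-3/2}+\frac{r^4}3\Big(1+\frac{r^2}3\Big)^{-5/2}=-r^2\Big(1+\frac{r^2}3\Big)^{-5/2},$$
that is, $-\Delta W=W^5$. So $u(t)=W$ is a solution that never moves. Now push it: keep the position $W$, and take the initial velocity $\varepsilon h$ with $\varepsilon>0$ and $h=e^{-|x|^2}$. Call the solution $u_\varepsilon$ and put $w=u_\varepsilon-W$. I grant one fact for the moment, proved as Lemma 3 below independently of this example: $w\ge0$ for as long as $u_\varepsilon$ exists. Then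
$$\partial_t^2w-\Delta w=Vw,\qquad V=\frac{u_\varepsilon^5-W^5}{u_\varepsilon-W}=5\int_0^1(W+\theta w)^4\,d\theta\ \ge\ 5W^4 .$$

The operator $-\Delta-5W^4$ has a negative direction, namely $W$ itself after truncation. Let $\chi$ be a smooth radial cutoff with $0\le\chi\le1$, $\chi=1$ on $B_{1/2}$, $\operatorname{supp}\chi\subset B_1$, and let $\chi_R=\chi(\cdot/R)$. Since $|\nabla(\chi_RW)|^2=\nabla W\cdot\nabla(\chi_R^2W)+W^2|\nabla\chi_R|^2$, integrating by parts gives
$$\int|\nabla(\chi_RW)|^2=\int\chi_R^2W^6+\int W^2|\nabla\chi_R|^2 .\tag{1}$$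
Because $W\le\sqrt3/r$, the last integral is at most $CR^{-2}\int_{R/2\le|x|\le R}3|x|^{-2}dx=O(R^{-1})$. Hence
$$\int|\nabla(\chi_RW)|^2-5\int W^4(\chi_RW)^2\to-4\int W^6<0\qquad(R\to\infty).$$
Fix $R$ for which the left side is negative. For radial $Y$ supported in $B_R$ put $y=rY$. From $rY'=y'-y/r$ we get $(rY')^2=y'^2-(y^2/r)'$, and $y^2/r=rY^2$ vanishes at $0$ and at $R$, so
$$\int|\nabla Y|^2=4\pi\int_0^Ry'^2\,dr .\tag{2}$$
Thus $-\partial_r^2-5W^4$ on $(0,R)$ with Dirichlet conditions has lowest eigenvalue $-k^2<0$. The first Dirichlet eigenfunction of a Sturm–Liouville operator has no interior zero, so there is $y>0$ on $(0,R)$ with $y''=(k^2-5W^4)y$, $y(0)=y(R)=0$, $y'(R)\le0$. Let $Y=y/r$ on $B_R$ and $Y=0$ outside; $Y$ and $Y'$ are bounded on $(0,R)$, so $Y\in H^1$.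

Let $f(t)=\int w(t)Y\,dx$. The weak form of the equation gives $f(0)=0$, $f'(0)=\varepsilon\int hY>0$ and $f''=-\int\nabla w\cdot\nabla Y+\int VwY$. For radial $\dot H^1$ functions $|w|\le C\|\nabla w\|_{L^2}r^{-1/2}$ (see (3) below), so there is no boundary term at $r=0$ in
$$-\int\nabla w\cdot\nabla Y=-4\pi R^2w(R)Y'(R)+4\pi\int_0^Rw\,(r^2Y')'\,dr\ \ge\ \int_{B_R}w\,(k^2-5W^4)Y\,dx,$$
where $Y'(R)=y'(R)/R\le0\le w(R)$ and $(r^2Y')'=ry''$ were used. With $V\ge5W^4$ we obtain $f''\ge k^2f$, hence
$$f(t)\ge\frac{\varepsilon}{k}\sinh(kt)\int hY .$$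
Since $f(t)\le C\|\nabla w(t)\|_{L^2}$, the norm of $u_\varepsilon$ grows exponentially as long as the solution exists. The classification theorem in the next section says that a global solution is bounded in $\mathcal H$. So $u_\varepsilon$ is not global: for every $\varepsilon>0$, the push makes $W$ blow up in finite time.

How does it blow up? The computation does not say. The norm may go to infinity, or it may stay bounded while the solution concentrates another copy of $W$ at a point. The computation also used that the profile stands still, which is special to this datum. These two points are the subject of the talk.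

## 2. Scattering, type I, and the bubbling set $S_3$

Let (LW) be the linear wave equation $\partial_t^2v-\Delta v=0$. For positive functions, $a(t)\ll b(t)$ as $t\to T$ means $a(t)/b(t)\to0$. Write $f_{(\lambda)}(x)=\lambda^{-1/2}f(x/\lambda)$. This scaling preserves the $\dot H^1$ norm, so $W_{(\lambda)}$ has the norm of $W$ for every $\lambda>0$, however small. We call $\pm W_{(\lambda)}$ a bubble at scale $\lambda$. The following theorem is our main input.

**Theorem 1 (classification of radial solutions).** Every radial solution $u$ of (NLW) satisfies one of the following.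

(a) Type I blow-up: $T_+<\infty$ and $\lim_{t\uparrow T_+}\|(u(t),\partial_tu(t))\|_{\dot H^1\times L^2}=\infty$.

(b) Type II blow-up: $T_+<\infty$, and there exist $(v_0,v_1)\in\dot H^1\times L^2$, $J\in\mathbb N\setminus\{0\}$, signs $i_j\in\{\pm1\}$ and $\lambda_j(t)>0$ with $0<\lambda_1(t)\ll\cdots\ll\lambda_J(t)\ll T_+-t$ as $t\uparrow T_+$, such that
$$(u(t),\partial_tu(t))=\Big(\sum_{j=1}^Ji_jW_{(\lambda_j(t))},0\Big)+(v_0,v_1)+o(1)\quad\text{in }\dot H^1\times L^2 .$$

(c) $T_+=\infty$, and there exist a solution $v_L$ of (LW), $J\in\mathbb N$ (possibly $J=0$), signs $i_j\in\{\pm1\}$ and $\lambda_j(t)>0$ with $0<\lambda_1(t)\ll\cdots\ll\lambda_J(t)\ll t$ as $t\to\infty$, such that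
$$(u(t),\partial_tu(t))=\Big(\sum_{j=1}^Ji_jW_{(\lambda_j(t))},0\Big)+(v_L(t),\partial_tv_L(t))+o(1)\quad\text{in }\dot H^1\times L^2 .$$

To picture type I, take the spatially constant solution $(3/4)^{1/4}(T-t)^{-1/2}$: two derivatives produce the factor $\frac12\cdot\frac32=\frac34$, which matches the fifth power. Its datum is not in $\mathcal H$, but already on the unit ball the $L^2$ norm of its time derivative is a multiple of $(T-t)^{-3/2}$ and tends to infinity. In type II the norm stays bounded, and the solution stops existing because bubbles shrink to a point. In both (b) and (c) the scale of every bubble is much smaller than the time available ($T_+-t$, respectively $t$). The scales are merely some functions of $t$: no continuity of $\lambda_j$ is asserted.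

**Definition.** $S_1$ is the set of data in $\mathcal H$ whose solution scatters: $T_+=\infty$ and $(u,\partial_tu)(t)-(v_L,\partial_tv_L)(t)\to0$ in $\dot H^1\times L^2$ for some solution $v_L$ of (LW). $S_2$ is the set of data leading to type I blow-up. $S_3$ is the complement of $S_1\cup S_2$.

It is known that $S_1$ is open; it is believed, but not known, that $S_2$ is open as well. The zero datum is in $S_1$. The datum $(W,0)$ is in $S_3$: its solution is global, so it is not in $S_2$; and if it scattered to $v_L$, then $\int_{|x|<1}|\nabla v_L(t)|^2$ would tend to $\int_{|x|<1}|\nabla W|^2>0$, whereas the energy of a finite-energy solution of (LW) in a fixed ball tends to $0$ (it vanishes for large $t$ if the data are smooth and compactly supported, by strong Huygens; the general case follows by density and conservation of the linear energy).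

A datum in $S_3$ is not of type I, and in case (c) with $J=0$ it would scatter. So it falls under (b), or under (c) with $J\ge1$: there is at least one bubble, and
$$\sup_{t<T_+}\|(u,\partial_tu)(t)\|_{\dot H^1\times L^2}<\infty,$$
by the expansion near $T_+$ and by continuity before. The radiation is radial. In (b), $(v_0,v_1)$ is a limit of radial functions. In (c), the difference of $v_L$ composed with a rotation and $v_L$ solves (LW) and tends to $0$ in energy norm; this norm is conserved, so the difference is $0$.

The conjecture, posed in https://www.ams.org/bookstore/pspdf/cbms-122-prev.pdf, is that the behavior of data in $S_3$ is unstable: every neighborhood in $\mathcal H$ of every datum of $S_3$ contains data of $S_1\cup S_2$. It is true, and a push of the velocity is enough. To state what will be proved we recall two notions of smallness.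

**Definition (Hausdorff dimension).** For $A\subset\mathbb R$ and $s>0$, the $s$-dimensional Hausdorff measure of $A$ is the limit, as $d\downarrow0$, of the infimum of $\sum_i(\operatorname{diam}A_i)^s$ over countable covers of $A$ by sets of diameter at most $d$. The Hausdorff dimension $\dim_HA$ is the infimum of the $s$ for which this measure is $0$. A countable set has dimension $0$; an interval of positive length has dimension $1$; a set with finite $s$-dimensional measure has dimension at most $s$; a countable union of sets of dimension at most $s$ has dimension at most $s$; a set of dimension less than $1$ is Lebesgue null.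

**Definition (Haar null, Christensen).** A Borel set $B\subset\mathcal H$ is Haar null if there is a Borel probability measure $\mu$ on $\mathcal H$ with $\mu(B+x)=0$ for all $x\in\mathcal H$. For example, the closed hyperplane $\{\int u_1h\,dx=0\}$, where $h\in L^2$ is radial and nonzero, is Haar null. Take for $\mu$ the image of Lebesgue measure on $[0,1]$ under $\varepsilon\mapsto(0,\varepsilon h)$; a translate of the hyperplane contains $(0,\varepsilon h)$ for at most one $\varepsilon$, since $\int h^2>0$.

**Theorem 2.** Let $(u_0,u_1)\in\mathcal H$ and let $h\in L^2(\mathbb R^3)$ be radial with $h>0$ a.e. (for instance $h=e^{-|x|^2}$). For $\varepsilon\in\mathbb R$ let $u_\varepsilon$ be the solution with data $(u_0,u_1+\varepsilon h)$, and $T(\varepsilon)$ its maximal forward time. Let $\Sigma=\{\varepsilon:(u_0,u_1+\varepsilon h)\in S_3\}$. For each $\varepsilon\in\Sigma$ fix a decomposition from Theorem 1. Let $P$ (resp. $N$) be the set of $\varepsilon\in\Sigma$ whose decomposition has at least one bubble with sign $+$ (resp. $-$),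 so $\Sigma=P\cup N$.

(i) $\Sigma$ has Hausdorff dimension $0$.

(ii) If $b\in P$ and $c>b$, then $T(c)<\infty$, $T(c)\le T(b)$, and either $T(c)<T(b)$, or $T(c)=T(b)$ and $u_c$ blows up of type I. The symmetric statement holds for $b\in N$, $c<b$. In particular at most one point of $P$ and at most one point of $N$ correspond to global solutions.

(iii) $S_3\subset\overline{S_2}$. Moreover $S_3$ is a countable union of closed sets with empty interior, and is Haar null. Hence $S_1\cup S_2$ is a dense $G_\delta$ and $\partial(S_1\cup S_2)=\overline{S_3}$. So $S_3=\partial(S_1\cup S_2)$ if and only if $S_1\cup S_2$ is open; and if $S_2$ is open then $S_3=\partial(S_1\cup S_2)=\partial S_2$.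

The conjecture follows from (i). If a ball around some $(u_0,u_1)$ were contained in $S_3$, then $\Sigma\supset(-\varepsilon_0,\varepsilon_0)$ for some $\varepsilon_0>0$, and $\dim_H\Sigma$ would be $1$. By (iii), every neighborhood of a datum of $S_3$ even contains data of $S_2$. Whether $S_1\cup S_2$ is open is not settled here.

## 3. Why one comparison is not enough

The natural plan is to repeat Section 1 for a general datum of $S_3$ with a bubble of sign $+$. Call its parameter $b$ and compare $u_b$ with a single $u_c$, $c>b$. At the scale $\lambda_j(t)$ of the positive bubble the potential is close to $5W_{(\lambda_j)}^4$ or larger, so $w=u_c-u_b$ should be multiplied by a fixed factor in each time window of length comparable to $\lambda_j(t)$. Since $\lambda_j\ll T(b)-t$ (or $\lambda_j\ll t$ if $T(b)=\infty$), successive windows fit before $T(b)$ without end. If $u_c$ lives up to time $T(b)$, then $\|\nabla w\|_{L^2}$ is unbounded there. This plan can be carried out, and it yields part (ii).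

It stops if $T(c)<T(b)$. Then only finitely many windows lie before $T(c)$, the difference has grown by a finite factor, and nothing forbids that $u_c$ is itself a type II solution, so that its datum is again in $S_3$. In Section 1 this is what happens: $T(0)=\infty$, $T(\varepsilon)<\infty$, and the argument is silent about the type of blow-up. Comparing $u_b$ with one $u_c$ cannot exclude this.

What helps is to ask how much earlier $u_c$ must blow up. Suppose $b$ and $c>b$ both correspond to type II solutions with norm at most $M$. The difference starts at size about $c-b$, doubles (at least) in each window, and never exceeds a constant, so only $n\lesssim\log_2\frac1{c-b}$ windows can be completed before $T(c)$. But each window of $u_b$ uses up only a fraction $\eta$ of the remaining time $T(b)-t$, and $\eta$ can be taken as small as we like because $\lambda_j\ll T(b)-t$. So at the end of $n$ windows a time of order $(1-\eta)^n$ still remains to $u_b$, and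
$$T(b)-T(c)\ \gtrsim\ (1-\eta)^n\ \gtrsim\ (c-b)^{1/K},\qquad K\text{ as large as we like}.$$
So $T$, a decreasing function on this set of parameters, must drop very sharply from $b$ to $c$. A monotone function cannot do this on a large set. For instance, if $T$ were defined on all of $[0,1]$, decreasing, with $T(b)-T(c)\ge a\,(c-b)^{1/2}$ for $b<c$ and some $a>0$, then summing over $m$ intervals of length $1/m$ would give $T(0)-T(1)\ge m\cdot a\,m^{-1/2}=a\sqrt m$ for every $m$, which is absurd. Applying this counting to the set of type II parameters gives dimension $0$.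

Four things have to be made precise: the ordering, the shape of $u_b$ near a positive bubble, the growth in one window, and the passage from a window to the next.

## 4. Radial tools and the preserved order

The facts of standard local Cauchy theory that we use are these.

* Solutions satisfy $(u,\partial_tu)\in C([0,T_+);\dot H^1\times L^2)$, $u\in L^5([0,T];L^{10})$ for each $T<T_+$, and Duhamel's formula.
* If data converge in $\mathcal H$, then $\liminf T_+^{(n)}\ge T_+$, and $(u^{(n)},\partial_tu^{(n)})(t)\to(u,\partial_tu)(t)$ in $\dot H^1\times L^2$ for each $t<T_+$.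
* (Strichartz) With $S(t)=\sin(t\sqrt{-\Delta})/\sqrt{-\Delta}$, one has $\big\|\int_\tau^tS(t-s)F(s)\,ds\big\|_{L^5L^{10}}\le C\|F\|_{L^1L^2}$ on any interval starting at $\tau$.

**Pointwise values.** For radial $f\in\dot H^1$, Cauchy–Schwarz in $|f(r)|\le\int_r^\infty|f'(s)|s\cdot s^{-1}ds$ gives
$$|f(r)|\le(4\pi r)^{-1/2}\|\nabla f\|_{L^2}.\tag{3}$$
So $f\mapsto f(r)$ is a bounded functional on radial $\dot H^1$ for each $r>0$. If $f(t)$ is continuous in $t$ with values in radial $\dot H^1$, then $(t,r)\mapsto rf(t,r)$ is continuous on $r\ge0$ and vanishes at $r=0$, because $|rf(t,r)-rf(t',r)|\le r^{1/2}\|\nabla(f(t)-f(t'))\|_{L^2}$ and $|rf(t,r)|\le r^{1/2}\|\nabla f(t)\|_{L^2}$.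

**Explicit propagator.** For radial $g\in L^2$, radial $F\in L^1_tL^2_x$, $t\ge0$ and $r>0$,
$$r\,(S(t)g)(r)=\frac12\int_{|t-r|}^{t+r}\rho\,g(\rho)\,d\rho,\tag{4}$$
$$r\Big(\int_0^tS(t-s)F(s)\,ds\Big)(r)=\frac12\int_0^t\int_{|r-(t-s)|}^{r+t-s}\rho\,F(s,\rho)\,d\rho\,ds .\tag{5}$$
For $g\in C_c^\infty$ formula (4) is d'Alembert's formula: $r\,S(t)g$ solves the one-dimensional wave equation with zero position and odd initial velocity $\rho g(|\rho|)$, and the part of $[r-t,r+t]$ symmetric about $0$ cancels. Both sides of (4) are continuous in $g\in L^2$, the left by (3) and $\|\nabla S(t)g\|_{L^2}\le\|g\|_{L^2}$, the right because $\rho g\in L^2(0,\infty)$; so (4) extends by density. Formula (5) follows by applying the bounded functional $f\mapsto f(r)$ to the Bochner integral in $\dot H^1$ and using (4).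

Two consequences are visible at once. If $g\ge0$, then $S(t)g\ge0$. If $g$ vanishes for $\rho>a$, then $S(t)g$ vanishes for $r<t-a$, since there $|t-r|>a$. Since the solution of (LW) with data $(v_0,v_1)$ is $\partial_t(S(t)v_0)+S(t)v_1$, this is strong Huygens for smooth radial data.

**The difference of two members of the family.** Fix $b<c$ and put $\delta=c-b$, $T'=\min(T(b),T(c))$, $w=u_c-u_b$ on $[0,T')$, $\varphi=rw$, $w_1(t)=S(t)h$, and
$$V=\sum_{k=0}^4u_c^ku_b^{4-k}=5\int_0^1(u_b+\theta w)^4\,d\theta\ \ge0 .$$
Then $u_c^5-u_b^5=Vw$, and Duhamel's formula reads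
$$w=\delta w_1+\int_0^tS(t-s)(Vw)(s)\,ds .\tag{6}$$
By the remark after (3), $\varphi$ is continuous on $[0,T')\times[0,\infty)$ with $\varphi(t,0)=0$.

**Lemma 3.** On $[0,T')$: $w\ge\delta w_1\ge0$; $w_1(t,r)>0$ for $t,r>0$; and $\varphi(t+\tau,r+\tau)\ge\varphi(t,r)$ for $\tau\ge0$, $t+\tau<T'$.

*Proof.* **Step 1: positivity of $w$.** This is an iteration in which every term is nonnegative. By (4) and $h>0$ a.e., $w_1(t,r)>0$ for $t,r>0$. Let $T''<T'$. As $u_b,u_c\in L^5([0,T''];L^{10})$, we have $V\in L^{5/4}([0,T''];L^{5/2})$, and by Hölder $\|Vy\|_{L^1L^2}\le\|V\|_{L^{5/4}L^{5/2}}\|y\|_{L^5L^{10}}$. Split $[0,T'']$ at $0=\tau_0<\dots<\tau_m=T''$ so that $C\|V\|_{L^{5/4}L^{5/2}}\le\frac12$ on each $[\tau_i,\tau_{i+1}]$, with $C$ the Strichartz constant. Suppose $w\ge0$ on $[0,\tau_i]$; this holds for $i=0$ since $w(0)=0$. For $t\ge\tau_i$ put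
$$w^i(t)=\delta w_1(t)+\int_0^{\tau_i}S(t-s)(Vw)(s)\,ds .$$
By (4) and (5) (with $F=\mathbf 1_{[0,\tau_i]}Vw\ge0$), $w^i\ge0$. On $[\tau_i,\tau_{i+1}]$, (6) says $w=w^i+\int_{\tau_i}^tS(t-s)(Vw)(s)\,ds$. Here $w$ and the integral are in $L^5L^{10}$, hence so is $w^i$. The map
$$y\mapsto w^i+\int_{\tau_i}^tS(t-s)(Vy)(s)\,ds$$
is a contraction of $L^5L^{10}$ with constant $\frac12$, and $w$ is its unique fixed point. Its iterates starting from $y=0$ are all $\ge0$ by (5), since $V\ge0$, and they converge to $w$ in $L^5L^{10}$. So $w\ge0$ a.e. on this interval, hence everywhere on $r>0$ by continuity. By induction $w\ge0$ on $[0,T'']$, and $T''<T'$ was arbitrary. Now $Vw\ge0$, so (6) and (5) give $w\ge\delta w_1$.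

**Step 2: monotonicity along outgoing characteristics.** Formulas (4), (5) and (6) give
$$\varphi(t,r)=\frac\delta2\int_{|t-r|}^{t+r}\rho h\,d\rho+\frac12\int_0^t\int_{|r-(t-s)|}^{r+t-s}V\varphi(s,\rho)\,d\rho\,ds .\tag{7}$$
Replacing $(t,r)$ by $(t+\tau,r+\tau)$ leaves the lower limits $|t-r|$ and $|r-(t-s)|$ unchanged and increases the upper limits and the range of $s$. The integrands are $\ge0$, so the value does not decrease. For $r=0$ the claim is $\varphi\ge0$. $\square$

## 5. The solution near a positive bubble

Fix $u=u_b$ with $b\in P$, and $T=T(b)\in(0,\infty]$. Call $j$ a $+$index if $i_j=+1$. The next lemma says that during a time $S\lambda_j(t)$ the rescaled solution still looks like $W$ away from $r=0$ and $r=\infty$, and that at a later time of this window some positive bubble has almost the same scale. Part (b) is needed because nothing is known about the continuity of $\lambda_j$.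

**Lemma 4.** Let $0<\rho<R<\infty$, $S>0$, and let $j$ be a $+$index.

(a) As $t\to T$, $\displaystyle\sup_{0\le s\le S}\ \sup_{\rho\le r\le R}\big|\lambda_j(t)^{1/2}u\big(t+\lambda_j(t)s,\lambda_j(t)r\big)-W(r)\big|\to0.$

(b) Let $s_0\in[0,S]$. As $t\to T$, $\displaystyle\min_{l:\,i_l=+1}\Big|\frac{\lambda_l(t+s_0\lambda_j(t))}{\lambda_j(t)}-1\Big|\to0.$

*Proof.* Let $t_k\to T$, $s_k\in[0,S]$, $\lambda_k=\lambda_j(t_k)$ and $t_k'=t_k+s_k\lambda_k$. (Here $\lambda_k$ is a value along the sequence of times; $\lambda_l(\cdot)$ with its argument is the $l$-th scale.) If $T<\infty$, then $\lambda_k\ll T-t_k$, so $t_k+S\lambda_k<T$ for large $k$; if $T=\infty$ this is trivial.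

**Step 1: the radiation is invisible at scale $\lambda_k$.** Write $(v^0(t),v^1(t))=(v_0,v_1)$ in case (b) of Theorem 1 and $(v^0,v^1)(t)=(v_L,\partial_tv_L)(t)$ in case (c). We claim that for every $R'$
$$\sup_{t_k\le t\le t_k+S\lambda_k}\Big(\sup_{r\le R'\lambda_k}r^{1/2}|v^0(t,r)|+\|v^1(t)\|_{L^2(|x|\le R'\lambda_k)}\Big)\to0.\tag{8}$$
In case (b), $\lambda_k\to0$, and $\|v_1\|_{L^2(|x|\le R'\lambda_k)}\to0$. For the first term, approximate $v_0$ in $\dot H^1$ by a smooth compactly supported radial function. For the approximant, $\sup_{r\le R'\lambda_k}r^{1/2}|\cdot|=O(\lambda_k^{1/2})$, and by (3) the remainder contributes at most its $\dot H^1$ norm. In case (c), $t_k\to\infty$ and $\lambda_k\ll t_k$. Approximate the data of $v_L$ in energy norm by smooth radial data supported in $|x|\le a$. Their linear evolution vanishes for $r<t-a$ by strong Huygens, and $R'\lambda_k<t_k-a\le t-a$ for large $k$, so it contributes nothing. The remainder is small by (3) and conservation of the linear energy.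

**Step 2: which profile is seen at scale $\lambda_k$.** Let $t_k\le t_k''\le t_k+S\lambda_k$ be such that $\mu_l=\lim_k\lambda_l(t_k'')/\lambda_k\in[0,\infty]$ exists for all $l$. At most one $\mu_l$ is in $(0,\infty)$, because $\lambda_l\ll\lambda_{l+1}$. We claim that
$$\lambda_k^{1/2}u(t_k'',\lambda_kr)\to\begin{cases}i_lW_{(\mu_l)}(r)&\text{if some }\mu_l\in(0,\infty),\\0&\text{otherwise,}\end{cases}\tag{9}$$
uniformly on compact subsets of $(0,\infty)$. Insert the expansion of Theorem 1. If $e_k$ is the error term, (3) gives $\lambda_k^{1/2}|e_k(\lambda_kr)|\le(4\pi r)^{-1/2}\|\nabla e_k\|_{L^2}\to0$. The radiation gives $\lambda_k^{1/2}|v^0(t_k'',\lambda_kr)|=r^{-1/2}(\lambda_kr)^{1/2}|v^0(t_k'',\lambda_kr)|$, which tends to $0$ by (8). The $l$-th bubble becomes $i_lW_{(\mu)}(r)$ with $\mu=\lambda_l(t_k'')/\lambda_k$. From $W(r)\le\min(1,\sqrt3/r)$ we have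
$$\mu^{-1/2}W(r/\mu)\le\min\big(\mu^{-1/2},\sqrt3\,\mu^{1/2}/r\big),$$
so this bubble disappears if $\mu\to0$ or $\mu\to\infty$, and tends to $i_lW_{(\mu_l)}$ if $\mu\to\mu_l\in(0,\infty)$. This proves (9).

For $t_k''=t_k$ all limits exist: $\mu_l=0$ for $l<j$, $\mu_j=1$, $\mu_l=\infty$ for $l>j$. So $f_k(r):=\lambda_k^{1/2}u(t_k,\lambda_kr)\to W$ locally uniformly on $(0,\infty)$.

**Step 3: proof of (a).** We show that the profile does not move during the window. Let $g_k(r)=\lambda_k^{1/2}u(t_k',\lambda_kr)$. By scaling,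
$$\|g_k-f_k\|_{L^2(|y|\le R)}=\lambda_k^{-1}\|u(t_k')-u(t_k)\|_{L^2(|x|\le R\lambda_k)}\le\lambda_k^{-1}\int_{t_k}^{t_k'}\|\partial_tu(t)\|_{L^2(|x|\le R\lambda_k)}dt ,$$
which is at most $S\sup_{t_k\le t\le t_k+S\lambda_k}\|\partial_tu(t)\|_{L^2(|x|\le R\lambda_k)}$. This tends to $0$, because the bubbles have zero velocity component, so $\partial_tu=v^1+o(1)$ in $L^2$, and (8) applies. Also $g_k-f_k$ is bounded in $\dot H^1$, since this norm is scale invariant and $u$ is bounded; so $\partial_r(g_k-f_k)$ is bounded in $L^2(\rho,R)$. The inequality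
$$\|q\|_{L^\infty(\rho,R)}^2\le C_{\rho,R}\big(\|q\|_{L^2(\rho,R)}^2+\|q\|_{L^2(\rho,R)}\|q'\|_{L^2(\rho,R)}\big)$$
(integrate $(q^2)'=2qq'$ from a point where $q^2$ equals its mean) gives $g_k-f_k\to0$, hence $g_k\to W$, uniformly on $[\rho,R]$. The sequences were arbitrary, so (a) follows.

**Step 4: proof of (b).** If (b) failed, there would be $t_k\to T$ along which the minimum is at least some $\epsilon>0$. Take $s_k=s_0$, $t_k''=t_k'$, and a subsequence along which all $\mu_l$ exist. By (a), with arbitrary $\rho<R$, the limit in (9) is $W$. So some $\mu_l\in(0,\infty)$ and $i_lW_{(\mu_l)}=W$ on $(0,\infty)$. Letting $r\to0$ gives $i_l\mu_l^{-1/2}=1$, so $i_l=+1$ and $\mu_l=1$. This contradicts the lower bound $\epsilon$. $\square$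

## 6. Growth by a factor of four in one window

In Section 1 the quantity $\int wY$ at one time controlled everything, because the profile was exactly $W$ for all time. Now there are two obstacles to using it. First, from one window to the next the scale may jump by a factor near $1$, so the eigenfunction changes; second, the second-order inequality $f''\ge k^2f$ also needs the initial value of $f'$, about which we know nothing at the start of a later window. We therefore measure $\varphi$ by its integral over a space-time rectangle. Inside a window, we compare $\varphi$ with the part $z$ created since the start of the window, which has zero initial data. To get $z$ moving, we build the eigenfunction for the potential $3W^4$ while the true potential is at least $4W^4$; the surplus is a source term.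

**The constants.** For $0<\rho<R/8$ put $Q=3W^4\mathbf 1_{[\rho,R]}$. By (1), with $Y=\chi_RW$,
$$\int|\nabla Y|^2-\int QY^2=\int\chi_R^2W^6-3\int_{|x|\ge\rho}\chi_R^2W^6+O(R^{-1})\to-2\int W^6$$
as $R\to\infty$, $\rho\to0$. Fix $\rho,R$ with $\rho<R/8$ for which this is negative. By (2), with $y=rY$, the form equals $4\pi\int_0^R(y'^2-Qy^2)\,dr$. Hence $-\partial_r^2-Q$ on $(0,R)$ with Dirichlet conditions has lowest eigenvalue $-\kappa^2<0$, $\kappa>0$. As $Q$ is bounded, its eigenfunction $\psi$ is in $W^{2,\infty}(0,R)$; it satisfies $\psi>0$ on $(0,R)$, $\psi(0)=\psi(R)=0$, $\psi'(R)\le0$, and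
$$\psi''=\kappa^2\psi-Q\psi\quad\text{a.e.}\tag{10}$$
Let $L=2R+2$ and
$$q_0=\min_{[R/8,3R/4]}Q\psi>0,\quad q_1=\min_{[R/2,R]}Q>0,\quad c_1=\frac{q_0}{6\kappa}(1-e^{-2\kappa})e^{-\kappa L},\quad c_2=\Big(2+\frac{16}{R^2q_1}\Big)^{-1}.$$
Fix $s_0\ge L+1$ with $c_1c_2\|\psi\|_\infty^{-1}e^{\kappa s_0}\ge4$, and $S=s_0+2L$. All of these are absolute constants.

**Lemma 5.** Let $\bar\varphi\ge0$ be continuous on $[0,S]\times[0,\infty)$ with $\bar\varphi(s+\tau,r+\tau)\ge\bar\varphi(s,r)$ for $\tau\ge0$, $s+\tau\le S$, and
$$\bar\varphi(s,r)\ge z(s,r):=\frac12\int_0^s\int_{|r-(s-\sigma)|}^{r+s-\sigma}\frac43(Q\bar\varphi)(\sigma,r')\,dr'\,d\sigma .\tag{11}$$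
Let $\mathcal M=\int_0^L\int_{R/8}^{3R/4}\bar\varphi\,dr\,ds$. Then
$$\int_{s_0}^{s_0+1+5R/4}\int_{R/4}^{R/2}\bar\varphi\,dr\,ds\ \ge\ c_1c_2\|\psi\|_\infty^{-1}e^{\kappa s_0}\mathcal M\ \ge\ 4\mathcal M .$$

*Proof.* **Step 1: a differential inequality for $f(s)=\int_0^Rz(s,r)\psi(r)\,dr$.** Since $\bar\varphi$ is only continuous, we regularize the source. Let $F=\frac43Q\bar\varphi$; it is bounded with bounded support. Take $F_n\in C_c^\infty((0,S)\times(0,\infty))$ with $F_n\to F$ in $L^1$, and let $z_n$ be given by (11) with $F_n$ in place of $F$. Then $|z_n-z|\le\frac12\|F_n-F\|_{L^1}$, so $z_n\to z$ uniformly and $z$ is continuous. Let $\tilde F_n$ be the odd extension of $F_n$ in $r$; it is smooth. By oddness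
$$z_n(s,r)=\frac12\int_0^s\int_{r-(s-\sigma)}^{r+s-\sigma}\tilde F_n\,dr'\,d\sigma,$$
which is the one-dimensional Duhamel formula. So $z_n$ is smooth, $\partial_s^2z_n-\partial_r^2z_n=F_n$ on $r>0$, $z_n(s,0)=0$, and $z_n=\partial_sz_n=0$ at $s=0$. Put $f_n=\int_0^Rz_n\psi\,dr$. Two integrations by parts give
$$\int_0^R(\partial_r^2z_n)\psi\,dr=-\int_0^R(\partial_rz_n)\psi'\,dr=-z_n(s,R)\psi'(R)+\int_0^Rz_n\psi''\,dr,$$
where $\psi(0)=\psi(R)=0$ and $z_n(s,0)=0$ were used. Hence
$$f_n''=\int_0^RF_n\psi\,dr+\int_0^Rz_n\psi''\,dr-z_n(s,R)\psi'(R),\qquad f_n(0)=f_n'(0)=0 .$$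
The first term on the right converges in $L^1(0,S)$ and the others uniformly; also $f_n\to f$ uniformly. So $f\in W^{2,1}(0,S)$, $f(0)=f'(0)=0$, and by (10)
$$f''=\int_0^R\frac43Q\bar\varphi\psi\,dr+\int_0^Rz(\kappa^2-Q)\psi\,dr-z(s,R)\psi'(R).$$
The last term is $\ge0$ because $z\ge0\ge\psi'(R)$. Since $z\le\bar\varphi$, we have $\frac43Q\bar\varphi-Qz\ge\frac13Q\bar\varphi$. Therefore
$$f''\ge\kappa^2f+\frac13\int_0^RQ\bar\varphi\psi\,dr .\tag{12}$$

**Step 2: exponential lower bound.** We integrate (12) to see how much mass there is after time $s_0$. By variation of constants, $f(s)=\kappa^{-1}\int_0^s\sinh(\kappa(s-\sigma))(f''-\kappa^2f)(\sigma)\,d\sigma$. For $L+1\le s\le S$, restrict to $\sigma\in[0,L]$ and $r\in[R/8,3R/4]$, where $Q\psi\ge q_0$: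
$$f(s)\ge\frac1{3\kappa}\int_0^s\sinh(\kappa(s-\sigma))\int_0^RQ\bar\varphi\psi\,dr\,d\sigma\ge\frac{q_0}{3\kappa}\sinh(\kappa(s-L))\,\mathcal M\ge c_1e^{\kappa s}\mathcal M .$$
The last inequality uses $\sinh x=\frac12e^x(1-e^{-2x})\ge\frac12(1-e^{-2\kappa})e^x$ for $x\ge\kappa$. Since $\bar\varphi\ge z$ we have $f\le\|\psi\|_\infty\int_0^R\bar\varphi\,dr$, and so
$$m:=\int_{s_0}^{s_0+1}\int_0^R\bar\varphi\,dr\,ds\ \ge\ \|\psi\|_\infty^{-1}\int_{s_0}^{s_0+1}f\,ds\ \ge\ \|\psi\|_\infty^{-1}c_1e^{\kappa s_0}\mathcal M .\tag{13}$$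

**Step 3: moving the mass into $[R/4,R/2]$.** The mass $m$ may sit anywhere in $(0,R)$, and for the next window we need it well inside. Let $I=\int_{s_0}^{s_0+1+5R/4}\int_{R/4}^{R/2}\bar\varphi\,dr\,ds$; this makes sense, as $s_0+1+\frac{5R}4\le S$. Split $m$ into three parts.

The part with $r\in[R/4,R/2]$ is at most $I$.

The part with $r\in(0,R/4)$ is at most $I$, since $\bar\varphi(s,r)\le\bar\varphi(s+\frac R4,r+\frac R4)$ and the shifted point lies in the region defining $I$.

Let $m_3$ be the part with radius $r'\in[R/2,R]$ and time $\sigma\in[s_0,s_0+1]$. By (11), for $(s,r)$ in the region of $I$, $\bar\varphi(s,r)$ is at least $\frac12\cdot\frac43q_1$ times the integral of $\bar\varphi(\sigma,r')$ over those $(\sigma,r')$ with $r'\in[R/2,R]$, $\sigma\in[s_0,s_0+1]$ and $|r-\tau|<r'<r+\tau$, where $\tau=s-\sigma>0$. Now fix such $\sigma,r'$ and $r\in[R/4,R/2]$. As $r\le r'$, the condition on $\tau>0$ is equivalent to $\tau\in(r'-r,r'+r)$. This interval contains $(r'-\frac R4,r'+\frac R4)\subset(0,\frac{5R}4)$, which has length $\frac R2$,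 and for $\tau$ in it $s=\sigma+\tau$ lies in $[s_0,s_0+1+\frac{5R}4]$. Integrating over the region of $I$ and using Fubini,
$$I\ge\frac12\cdot\frac43\,q_1\cdot\frac R4\cdot\frac R2\;m_3=\frac{R^2q_1}{12}m_3\ge\frac{R^2q_1}{16}m_3 .$$

Adding up, $m\le\big(2+\frac{16}{R^2q_1}\big)I=c_2^{-1}I$. With (13) and the choice of $s_0$ this is the claim. $\square$

## 7. A chain of windows

Let $b\in P$, $T=T(b)$ and $\eta\in(0,\frac12]$. By Lemma 4, and by $\lambda_j\ll T-t$ if $T<\infty$, we can choose $t_0\in(0,T)$ such that for all $t\in[t_0,T)$ and all $+$indices $j$ the following hold.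

1. If $T<\infty$: $S\lambda_j(t)\le\eta(T-t)$.
2. $\big|\lambda_j^{1/2}u_b(t+\lambda_js,\lambda_jr)-W(r)\big|\le\big(1-(4/5)^{1/4}\big)W(R)$ for $s\in[0,S]$, $r\in[\rho,R]$, with $\lambda_j=\lambda_j(t)$.
3. Some $+$index $l$ satisfies $\lambda_l(t+s_0\lambda_j(t))/\lambda_j(t)\in[\frac9{10},\frac{10}9]$.

Choose any $+$index $j_0$ and put $\Lambda_0=\lambda_{j_0}(t_0)$. Inductively let $t_{n+1}=t_n+s_0\Lambda_n$ and $\Lambda_{n+1}=\lambda_l(t_{n+1})$, with $l$ given by item 3 for $t=t_n$ and the index chosen at step $n$. Item 1 gives $t_n+S\Lambda_n<T$ for all $n$ if $T<\infty$; this is trivial if $T=\infty$. The sequence depends on $b$, $\eta$ and the choices made, but not on $c$.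

Let $c>b$, with $w,\varphi,V,w_1$ as in Section 4. Put
$$\varphi_n(s,r)=r\Lambda_n^{1/2}w(t_n+\Lambda_ns,\Lambda_nr),\qquad\mathcal M_n=\int_0^L\int_{R/8}^{3R/4}\varphi_n\,dr\,ds ,$$
where $\mathcal M_n$ is defined when $t_n+L\Lambda_n<T(c)$.

**Lemma 6.** If $t_n+S\Lambda_n<T(c)$, then $\mathcal M_n$ and $\mathcal M_{n+1}$ are defined and $\mathcal M_{n+1}\ge2\mathcal M_n$. If $t_0+L\Lambda_0<T(c)$, then $\mathcal M_0\ge(c-b)m_0$, where $m_0>0$ depends only on $h,t_0,\Lambda_0$. Whenever $\mathcal M_n$ is defined, $\mathcal M_n\le LR^{3/2}\sup\|\nabla w(t)\|_{L^2}$, where the supremum is over $t\in[t_n,t_n+L\Lambda_n]$.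

*Proof.* **Step 1: Lemma 5 applies to $\varphi_n$.** Let $t_n+S\Lambda_n<T(c)$. Then $[t_n,t_n+S\Lambda_n]\subset[0,T')$, and $\mathcal M_n$ is defined since $L<S$. Note $\varphi_n(s,r)=\Lambda_n^{-1/2}\varphi(t_n+\Lambda_ns,\Lambda_nr)$. By Lemma 3, $\varphi_n$ is $\ge0$ on $[0,S]\times[0,\infty)$ and nondecreasing along outgoing characteristics. In (7), drop the nonnegative contributions of $\delta w_1$ and of the times before $t_n$, and substitute $t_n+\Lambda_n\sigma$ and $\Lambda_nr'$ for the time and space variables; this gives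
$$\varphi_n(s,r)\ge\frac12\int_0^s\int_{|r-(s-\sigma)|}^{r+s-\sigma}V_n\varphi_n\,dr'\,d\sigma,\qquad V_n(\sigma,r)=\Lambda_n^2V(t_n+\Lambda_n\sigma,\Lambda_nr)\ge0 .$$
For $r\in[\rho,R]$ and $\sigma\in[0,S]$, item 2 and $W(R)\le W(r)$ give $\Lambda_n^{1/2}u_b\ge(4/5)^{1/4}W(r)>0$ at the corresponding point. Since $w\ge0$, there $u_b+\theta w\ge u_b>0$ for $\theta\in[0,1]$, so $V\ge5u_b^4$ and $V_n\ge5\cdot\frac45W^4=4W^4=\frac43Q$. For other $r$ we have $Q=0\le V_n$. So $V_n\ge\frac43Q$ everywhere, which gives (11), and Lemma 5 applies.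

The positive sign of the bubble enters here: $u_b>0$ near the bubble, so adding $w\ge0$ can only increase the potential.

**Step 2: doubling.** We compare the rectangle of window $n+1$ with the one in Lemma 5. Let $\theta=\Lambda_{n+1}/\Lambda_n\in[\frac9{10},\frac{10}9]$. Since $s_0+\theta L\le s_0+2L=S$, we have $t_{n+1}+L\Lambda_{n+1}\le t_n+S\Lambda_n<T(c)$, so $\mathcal M_{n+1}$ is defined. From $\varphi_{n+1}(s,r)=\theta^{-1/2}\varphi_n(s_0+\theta s,\theta r)$ and a change of variables,
$$\mathcal M_{n+1}=\theta^{-5/2}\int_{s_0}^{s_0+\theta L}\int_{\theta R/8}^{3\theta R/4}\varphi_n\,dr\,ds\ \ge\ \frac12\int_{s_0}^{s_0+1+5R/4}\int_{R/4}^{R/2}\varphi_n\,dr\,ds\ \ge\ 2\mathcal M_n .$$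
The first inequality holds because $\theta^{-5/2}\ge(0.9)^{5/2}>\frac12$, $\theta R/8<R/4$, $3\theta R/4>R/2$, and $\theta L\ge1.8R+1.8\ge1+\frac{5R}4$. The second is Lemma 5.

**Step 3: the two bounds.** These fix the starting size and the ceiling. By Lemma 3, $w\ge(c-b)w_1$, so the second claim holds with
$$m_0=\int_0^L\int_{R/8}^{3R/4}r\Lambda_0^{1/2}w_1(t_0+\Lambda_0s,\Lambda_0r)\,dr\,ds,$$
which is positive because $t_0>0$ and $w_1>0$. By (3), $\varphi_n(s,r)\le r\Lambda_n^{1/2}(4\pi\Lambda_nr)^{-1/2}\|\nabla w\|_{L^2}\le r^{1/2}\|\nabla w(t_n+\Lambda_ns)\|_{L^2}$. Integrating over $[0,L]\times[\frac R8,\frac{3R}4]$ gives the third claim. $\square$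

## 8. Larger solutions do not live longer: part (ii)

Let $b\in P$ and $c>b$. If $T(c)<T(b)$, there is nothing to prove. Suppose $T(c)\ge T(b)$. We show that $u_c$ is forced to be of type I at time $T(b)$. Build the chain for $b$ with $\eta=\frac12$. Then $t_n+S\Lambda_n<T(b)\le T(c)$ for all $n$, so Lemma 6 gives $\mathcal M_n\ge2^n\mathcal M_0$ with $\mathcal M_0>0$, and its upper bound shows that $\|\nabla w\|_{L^2}$ is unbounded on $[0,T(b))$. As $b\in\Sigma$, $u_b$ is bounded in $\dot H^1$, so $u_c$ is unbounded in $\dot H^1$ on $[0,T(b))$. If $T(c)>T(b)$, this contradicts continuity on $[0,T(b)]$. If $T(c)=T(b)=\infty$, case (c) of Theorem 1 makes $u_c$ bounded, a contradiction. There remains $T(c)=T(b)<\infty$ with $u_c$ unbounded; case (b) of Theorem 1 would give boundedness, so $u_c$ blows up of type I. In all cases $T(c)\le T(b)$ and $T(c)<\infty$.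

For $N$, apply this to the family $\tilde u_\varepsilon=-u_{-\varepsilon}$, which has data $(-u_0,-u_1+\varepsilon h)$ and whose bubbles have the opposite signs: $b\in N$ and $c<b$ become $-b\in\tilde P$ and $-c>-b$.

If two points $b<c$ of $P$ corresponded to global solutions, then $T(c)=\infty$ would contradict $T(c)<\infty$; likewise for $N$. This proves (ii). $\square$

## 9. The drop of the blow-up time and dimension zero: part (i)

**Step 1: reduction to bounded type II solutions.** For an integer $M\ge1$ let $D=D^M$ be the set of $\varepsilon\in P$ with $T(\varepsilon)<\infty$ and $\sup_{t<T(\varepsilon)}\|\nabla u_\varepsilon(t)\|_{L^2}\le M$. Elements of $\Sigma$ give bounded solutions, so $P\setminus\bigcup_MD^M$ consists of parameters of global solutions and has at most one point by (ii). By the symmetry of Section 8 and countable unions, it suffices to prove $\dim_HD=0$. For $b<c$ in $D$, $u_c$ is not of type I, so (ii) gives $T(c)<T(b)$: the function $T$ is strictly decreasing on $D$.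

**Step 2: the sharp drop.** This makes the estimate announced in Section 3 precise. We claim that for every integer $K\ge1$ and every $b\in D$ there are $\delta_b,a_b>0$ such that
$$T(b)-T(c)\ge a_b(c-b)^{1/K}\quad\text{for all }c\in D\cap(b,b+\delta_b).\tag{14}$$
Take $\eta\in(0,\frac12]$ with $1-\eta\ge2^{-1/K}$, and the associated $t_0$, $(t_n,\Lambda_n)$. Since $t_0+S\Lambda_0<T(b)$, lower semicontinuity of the maximal time gives $\delta_b>0$ with $T(c)>t_0+S\Lambda_0$ for all $c\in(b,b+\delta_b)$. Let $c\in D\cap(b,b+\delta_b)$. Then $\|\nabla w\|_{L^2}\le2M$ on $[0,T')$, so $\mathcal M_n\le2LR^{3/2}M$ whenever it is defined. If $t_n+S\Lambda_n<T(c)$ held for all $n$, Lemma 6 would give $\mathcal M_n\ge2^n(c-b)m_0$ for all $n$, a contradiction. So there is a first $n$ with $t_n+S\Lambda_n\ge T(c)$. By the choice of $\delta_b$, $n\ge1$; by Lemma 6 at the steps $0,\dots,n-1$, $\mathcal M_n$ is defined and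
$$2^n(c-b)m_0\le\mathcal M_n\le2LR^{3/2}M .\tag{15}$$
On the other hand item 1 and $s_0\le S$ give $T(b)-t_{k+1}=T(b)-t_k-s_0\Lambda_k\ge(1-\eta)(T(b)-t_k)$ for all $k$. Hence
$$T(b)-T(c)\ge T(b)-t_n-S\Lambda_n\ge(1-\eta)(T(b)-t_n)\ge(1-\eta)^{n+1}(T(b)-t_0)\ge2^{-(n+1)/K}(T(b)-t_0).$$
By (15), $2^{-(n+1)}\ge(c-b)m_0/(4LR^{3/2}M)$. So (14) holds with
$$a_b=(T(b)-t_0)\Big(\frac{m_0}{4LR^{3/2}M}\Big)^{1/K}.$$

**Step 3: counting.** We cover $D$ using equal intervals of values of $T$. Fix $K$. For integers $k\ge1$ let $D_k$ be the set of $b\in D$ for which $T(b)\le k$ and (14) holds with both $a_b$ and $\delta_b$ replaced by $1/k$. By Step 2, $D=\bigcup_kD_k$. Let $D'$ be the intersection of $D_k$ with an interval of length less than $1/k$; countably many such sets cover $D_k$. For $b<c$ in $D'$ we have $c\in D\cap(b,b+\frac1k)$, so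
$$c-b\le k^K\big(T(b)-T(c)\big)^K .$$
Divide $(0,k]$ into $p$ intervals of length $k/p$. The sets of $b\in D'$ with $T(b)$ in a given one of them cover $D'$ and have diameter at most $k^K(k/p)^K=(k^2/p)^K$, so the sum of $(\text{diameter})^{1/K}$ is at most $p\cdot k^2/p=k^2$. As $p\to\infty$ the diameters tend to $0$. So the $\frac1K$-dimensional Hausdorff measure of $D'$ is at most $k^2<\infty$, and $\dim_HD'\le1/K$. Taking countable unions, $\dim_HD\le1/K$. As $K$ is arbitrary, $\dim_HD=0$. This proves (i). $\square$

## 10. Density of $S_2$ near $S_3$, category and Haar nullness: part (iii)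

**Step 1: $S_3\subset\overline{S_2}$.** We combine the finiteness in (ii) with the smallness in (i). Let $(u_0,u_1)\in S_3$ and take any $h$ as in Theorem 2; then $0\in\Sigma=P\cup N$. If $0\in P$, (ii) gives $T(\varepsilon)<\infty$ for all $\varepsilon>0$, so these data are not in $S_1$: they are in $S_2\cup S_3$. By (i), almost every $\varepsilon>0$ is not in $\Sigma$, and so gives data in $S_2$. Let $\varepsilon\to0^+$ along such values. If $0\in N$, use $\varepsilon<0$ in the same way. For the datum $(W,0)$ of Section 1 this says that almost every push $\varepsilon>0$ leads to type I blow-up.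

**Step 2: $S_3$ is a countable union of closed sets with empty interior.** Let $F_M$ be the set of data with $\sup_{t<T_+}\|(u,\partial_tu)(t)\|_{\dot H^1\times L^2}\le M$, $M\in\mathbb N$. It is closed. Indeed, if data in $F_M$ converge to a datum with maximal time $T_+$, then for each $t<T_+$ the approximating solutions exist at time $t$ eventually and converge there, so the limit satisfies the bound at time $t$. Type I solutions are unbounded, and by Theorem 1 all other solutions are bounded; hence $S_1\cup S_3=\bigcup_MF_M$. As $S_1$ is open, $S_3=\bigcup_M(F_M\setminus S_1)$ is a countable union of closed sets. Each has empty interior, since by (i) $S_3$ contains no ball. As $\mathcal H$ is complete, Baire's theorem shows that the complement $S_1\cup S_2$, a countable intersection of dense open sets, is a dense $G_\delta$.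

**Step 3: Haar nullness.** By Step 2, $S_3$ is Borel. Let $\mu$ be the image of Lebesgue measure on $[0,1]$ under $\varepsilon\mapsto(0,\varepsilon h)$. For every $x\in\mathcal H$,
$$\mu(S_3+x)=\big|\{\varepsilon\in[0,1]:-x+(0,\varepsilon h)\in S_3\}\big|=0$$
by (i) applied with $(u_0,u_1)=-x$.

**Step 4: the boundary.** We read off the topological statements. Since $\overline{S_1\cup S_2}=\mathcal H$,
$$\partial(S_1\cup S_2)=\mathcal H\setminus\operatorname{int}(S_1\cup S_2)=\overline{S_3}.$$
This equals $S_3$ if and only if $S_3$ is closed, that is, if and only if $S_1\cup S_2$ is open. Finally, suppose that $S_2$ is open. Then $S_1\cup S_2$ is open, so $S_3=\partial(S_1\cup S_2)$. Moreover $\overline{S_2}\cap S_1=\emptyset$, because $S_1$ is open and disjoint from $S_2$, so $\overline{S_2}\setminus S_2\subset S_3$. By Step 1, $S_3\subset\overline{S_2}$, and $S_3$ is disjoint from $S_2$. Hence $\partial S_2=\overline{S_2}\setminus S_2=S_3$. This proves (iii) and completes the proof of Theorem 2. $\square$
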